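# Few leaves in claw-free graphs: packing vertices at pairwise distance three

All graphs are finite and simple.

## 1. Vertices at pairwise distance at least three

Let $G$ be a graph and write $\operatorname{dist}$ for distance in $G$. Let $\Gamma$ be the graph on $V(G)$ in which two distinct vertices $u,v$ are adjacent exactly when $\operatorname{dist}(u,v)\le 2$. For $X\subseteq V(G)$ let $\nu(X)$ be the independence number of $\Gamma[X]$. In other words, $\nu(X)$ is the largest size of a subset of $X$ whose vertices are pairwise at distance at least $3$ *in $G$*. Put $\nu(G)=\nu(V(G))$.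

The distance is always measured in the whole graph. If $G$ is the path $v_1v_2v_3$ and $X=\{v_1,v_3\}$, then $\nu(X)=1$, although $G[X]$ has no edges. If $G$ is the path $v_1\cdots v_7$, then $\nu(G)=3$: the set $\{v_1,v_4,v_7\}$ shows $\nu(G)\ge 3$, and $\{v_1,v_2,v_3\},\{v_4,v_5,v_6\},\{v_7\}$ is a cover by three cliques of $\Gamma$.

Because $\nu$ is an independence number, it has three properties that we shall use all the time.

**(1)** The function $\nu$ is monotone: $\nu(X)\le\nu(X')$ if $X\subseteq X'$. It is subadditive: $\nu(X\cup X')\le\nu(X)+\nu(X')$, since an independent set of $\Gamma[X\cup X']$ splits into its part in $X$ and the rest. It is additive over disjoint parts with no $\Gamma$-edge between them: then $\nu(X\cup X')=\nu(X)+\nu(X')$.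

What is $\nu$ for? It does two jobs. First, it turns a degree-sum hypothesis into a structural one: vertices at pairwise distance at least $3$ have disjoint closed neighborhoods, so many such vertices cannot all have large degree. Second, and this is what the proof turns on, it is the correct way to measure what a cycle misses. We shall not look for a cycle that misses few vertices, but for a cycle $C$ such that $\nu$ of the missed set is small.

## 2. Degree sums, leaves, and the statements

A graph is *claw-free* if it has no induced subgraph isomorphic to $K_{1,3}$. I write $\{v;x,y,z\}$ for a claw with center $v$. A *leaf* of a tree is a vertex of degree one in the tree. A graph is *$m$-connected* if it has at least $m+1$ vertices and no set of fewer than $m$ vertices whose deletion disconnects it. For a positive integer $p$,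
$$\sigma_p(G)=\min\Big\{\sum_{x\in S}d_G(x): S\text{ an independent set of }p\text{ vertices of }G\Big\}$$
if the independence number of $G$ is at least $p$, and $\sigma_p(G)=\infty$ otherwise.

As an example take the *net*: a triangle $c_1c_2c_3$ with a pendant vertex $x_i$ attached to each $c_i$. It is claw-free, since the neighborhood of $c_i$ is an edge plus one vertex. An independent triple has one vertex in each pair $\{c_i,x_i\}$, and $d(x_i)=1$, $d(c_i)=3$, so $\sigma_3=3$. The $x_i$ are pairwise at distance $3$, and the three pairs are cliques covering the graph, so $\nu=3$.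

The question comes from "Hamilton Cycles, Paths and Spanning Trees in a Graph".

**Conjecture.** For integers $k$ and $m$ with $k\ge 2$ and $1\le m\le\min\{6,k-1\}$, every $m$-connected claw-free graph $G$ of order $n$ with $\sigma_{k+1}(G)\ge n-k$ has a spanning tree with at most $k-m+1$ leaves.

Two quoted theorems explain its shape. A theorem of Zhang says that for $k\ge2$ a $k$-connected claw-free graph of order $n$ with $\sigma_{k+1}(G)\ge n-k$ has a hamilton cycle; the conjecture keeps the degree condition and lowers the connectivity. A theorem of Ryjáček says that every 7-connected claw-free graph is hamiltonian, so for $7\le m\le k-1$ the conclusion is immediate: a hamilton path is a spanning tree with $2\le k-m+1$ leaves. Neither theorem is used below.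

The conjecture is true, and it follows from a statement with no degree condition and no bound $m\le 6$.

**Theorem A.** Let $m\ge1$ and let $G$ be an $m$-connected claw-free graph. Then $G$ has a hamilton path or a spanning tree with at most $\nu(G)-m+1$ leaves.

**Theorem B.** Let $m\ge2$ and let $G$ be an $m$-connected claw-free graph. Then $G$ has a hamilton cycle, or a connected spanning subgraph with exactly one cycle and at most $\nu(G)-m$ vertices of degree one.

**Corollary (the conjecture, for all $1\le m\le k-1$).** Let $G$ be an $m$-connected claw-free graph of order $n$ with $\sigma_{k+1}(G)\ge n-k$. Then $G$ has a spanning tree with at most $k-m+1$ leaves.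

**Proof of the Corollary from Theorem A.** Suppose $\nu(G)\ge k+1$, and let $S$ be a set of $k+1$ vertices pairwise at distance at least $3$. Then $S$ is independent and the closed neighborhoods of its vertices are disjoint, so $\sum_{x\in S}(d_G(x)+1)\le n$. Hence $\sigma_{k+1}(G)\le n-k-1$, a contradiction. So $\nu(G)\le k$. By Theorem A there is a spanning tree with at most $\max\{2,k-m+1\}$ leaves, and this maximum is $k-m+1$ because $m\le k-1$. $\square$

So from here on we may forget degrees.

## 3. Three small graphs

**The case $\nu(G)=1$.** Let $G$ be connected and claw-free, with any two vertices at distance at most $2$. Theorem A with $m=1$ promises a hamilton path (if the second alternative holds, the tree would have at most one leaf, which is impossible for a tree on at least two vertices). By hand: let $p_1\cdots p_l$ be a longest path and suppose $z$ is not on it. The ends $p_1,p_l$ have no neighbor off the path. So $p_1\not\sim z$, and $p_1,z$ have a common neighbor $v$, which lies on the path: $v=p_h$ with $2\le h\le l-1$. Here $z\not\sim p_{h+1}$, as otherwise $z$ could be inserted between $p_h$ and $p_{h+1}$.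 Since $\{p_h;z,p_1,p_{h+1}\}$ is not a claw, $p_1\sim p_{h+1}$. Now $z\,p_hp_{h-1}\cdots p_1\,p_{h+1}\cdots p_l$ is a longer path, a contradiction. What this really shows is that the end of a longest path is at distance at least $3$ from everything off the path.

**The net.** It is connected, $\nu=3$, and all three $x_i$ are leaves of every spanning tree. So three leaves are needed, and $\nu-m+1=3$ with $m=1$. With $k=2$ its degree sum is $\sigma_3=3=n-3$, one less than the Corollary asks, and indeed it has no spanning tree with $k-m+1=2$ leaves.

**A running example.** Let $G_0$ consist of a path $v_1v_2\cdots v_7$, the two chords $v_2v_4$ and $v_4v_6$, and two pendant vertices $z\sim v_3$ and $o\sim v_5$. It is connected. It is claw-free: the neighborhoods of $v_2,\dots,v_6$ are $\{v_1,v_3,v_4\}$ with $v_3\sim v_4$; $\{v_2,v_4,z\}$ with $v_2\sim v_4$; $\{v_2,v_3,v_5,v_6\}$ with $v_2\sim v_3$, $v_5\sim v_6$; $\{v_4,v_6,o\}$ with $v_4\sim v_6$; $\{v_4,v_5,v_7\}$ with $v_4\sim v_5$; none contains three pairwise nonadjacent vertices. The vertices $v_1,z,o,v_7$ have degree one and are pairwise at distance at least $3$, and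 $\{v_1,v_2\},\{z,v_3\},\{v_4,v_5,o\},\{v_6,v_7\}$ are cliques of $\Gamma$, so $\nu(G_0)=4$. Every spanning tree has at least four leaves, which is $\nu(G_0)-1+1$.

## 4. One extra vertex, and cycles that cannot be enlarged

The two theorems will be proved together. Let $G$ be claw-free and $m$-connected, and consider two settings.

- **Setting (I):** $m\ge2$, $G$ is not hamiltonian, $\hat G=G$, and $\mathcal C$ is the set of cycles of $\hat G$.
- **Setting (II):** $m\ge1$, $G$ has no hamilton path, $\hat G$ is $G$ plus a new vertex $\infty$ adjacent to all of $V(G)$, and $\mathcal C$ is the set of cycles of $\hat G$ through $\infty$.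

In (II) the members of $\mathcal C$ correspond to the paths of $G$ with at least two vertices: delete $\infty$. In both settings $\mathcal C\neq\emptyset$. The vertices of $G$ are called *real*; in (I) ignore every mention of $\infty$. We write $u\sim v$ for adjacency in $\hat G$. Distances, components, $\Gamma$ and $\nu$ always refer to $G$; the vertex $\infty$ would destroy distances, and it plays no part in them.

For $C\in\mathcal C$ put $\operatorname{out}(C)=V(G)\setminus V(C)$. By assumption it is never empty. Call $C$ *maximal* if no $C'\in\mathcal C$ has $V(C)\subsetneq V(C')$. Orient $C$; $v^+$ and $v^-$ are the successor and predecessor of $v$ on $C$. For $u,v\in V(C)$, $C[u,v]$ is the path of $C$ from $u$ to $v$ along the orientation, and $C(u,v]$, $C[u,v)$, $C(u,v)$ omit the indicated ends.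

Let $C$ be maximal.

**(2)** No $x\in\operatorname{out}(C)$ is adjacent in $\hat G$ to two consecutive vertices of $C$. Consequently, if a real $v\in V(C)$ has a neighbor in $\operatorname{out}(C)$, then $v^+,v^-\ne\infty$.

Indeed, otherwise insert $x$ between the two consecutive vertices and get a larger member of $\mathcal C$. For the second part, in (II) every $x\in\operatorname{out}(C)$ is adjacent to $\infty$; if $x\sim v$ and $v^+$ or $v^-$ were $\infty$, then $x$ would be adjacent to two consecutive vertices.

**(3)** If $v\in V(C)$ is real, then $N_G(v)\cap\operatorname{out}(C)$ is a clique. Hence distinct components of $G[\operatorname{out}(C)]$ are at distance at least $3$.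

Suppose $x,x'$ in this set are nonadjacent. By (2), $v^+$ is real and $x,x'\not\sim v^+$, so $\{v;x,x',v^+\}$ is a claw in $G$. For the second part, vertices $x,x'$ of distinct components are nonadjacent. A common neighbor in $\operatorname{out}(C)$ would put them in the same component, and a common neighbor in $V(C)$ is excluded by the first part.

## 5. Hanging the rest of the graph on the cycle

This section shows how a maximal $C$ gives a spanning subgraph, and why $\nu(\operatorname{out}(C))$ is the number to control.

Fix a maximal $C$ and let $W_0=V(C)\setminus\{\infty\}$. While $W_{h-1}\ne V(G)$, let $Q_h=q_1q_2\cdots q_p$ be a *longest* path of $G-W_{h-1}$ among those whose first vertex has a neighbor in $W_{h-1}$. Call such paths admissible; one exists since $G$ is connected. Fix a neighbor $r_h=:q_0$ of $q_1$ in $W_{h-1}$, let $u_h=q_p$, and put $W_h=W_{h-1}\cup V(Q_h)$. Let $Q_1,\dots,Q_t$ be the resulting paths. Since $Q_h$ cannot be extended beyond $u_h$, we have $N_G(u_h)\subseteq W_h$.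

**Lemma 1.** The vertices $u_1,\dots,u_t$ are pairwise at distance at least $3$. Hence $t\le\nu(\operatorname{out}(C))$.

**Proof.** Let $i<j$. As $u_j\notin W_i$ and $N_G(u_i)\subseteq W_i$, we have $u_i\not\sim u_j$. Suppose $v$ is a common neighbor in $G$; then $v\in W_i$. Since $u_i,u_j\in\operatorname{out}(C)$ are nonadjacent, (3) gives $v\notin V(C)$. So $v=q_k$ on some $Q_h=q_1\cdots q_p$ with $1\le h\le i$.

Suppose first $h<i$. Then $u_i,u_j\notin W_h$, and in particular $q_{k-1}$ is neither of them. Since $\{q_k;u_i,u_j,q_{k-1}\}$ is not a claw, some $u\in\{u_i,u_j\}$ is adjacent to both $q_{k-1}$ and $q_k$. Then $q_1\cdots q_{k-1}\,u\,q_k\cdots q_p$ is a longer path of $G-W_{h-1}$, and it is admissible: if $k=1$ it starts at $u\sim q_0\in W_{h-1}$, and otherwise it starts at $q_1$. This contradicts the choice of $Q_h$.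

Now suppose $h=i$. Then $u_i=q_p$, $k<p$, and $u_j\notin W_i$. Here $u_j\not\sim q_{k-1}$, because otherwise $u_j$ could be inserted before $q_k$ exactly as above. Also $q_{k-1}\ne q_p$. Since $\{q_k;q_p,u_j,q_{k-1}\}$ is not a claw, $q_p\sim q_{k-1}$. Then
$$q_1\cdots q_{k-1}\;q_p\,q_{p-1}\cdots q_k\;u_j$$
is a longer admissible path (if $k=1$ it starts at $q_p\sim q_0$), a contradiction. $\square$

Add to $C$ (or to $C-\infty$ in (II)) all the $Q_h$ and the edges $r_hq_1$. In (II) this gives a spanning tree whose leaves are among the two ends of $C-\infty$ and $u_1,\dots,u_t$. In (I) it gives a connected spanning subgraph with exactly one cycle whose degree-one vertices are among $u_1,\dots,u_t$. So both theorems follow if we find a maximal $C$ with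
$$\nu(\operatorname{out}(C))\le\nu(G)-m\ \text{ in (I)},\qquad \nu(\operatorname{out}(C))\le\nu(G)-m-1\ \text{ in (II)}.\tag{4}$$

## 6. Attachments, their successors, and a vertex that can be moved

To prove (4) we need $m$ (or $m+1$) more vertices, far from each other and from a largest packing of $\operatorname{out}(C)$. Connectivity supplies places to look for them.

Let $C$ be maximal, $D$ the vertex set of a component of $G[\operatorname{out}(C)]$, and $O=\operatorname{out}(C)\setminus D$. Let $Y$ be the set of vertices of $C$ with a neighbor (in $\hat G$) in $D$. In (II), $\infty\in Y$. The real vertices of $Y$ form $N_G(D)$.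

No two vertices of $Y$ are consecutive on $C$: otherwise replace the edge between them by a path through the connected set $D$ and get a larger member of $\mathcal C$. So $V(C)\setminus Y\ne\emptyset$. It consists of real vertices, and $N_G(D)$ separates it from $D$. Hence $|N_G(D)|\ge m$. With $a:=|Y|$,
$$a\ge m\text{ in (I)},\qquad a\ge m+1\text{ in (II)},\qquad a\ge 2\text{ always}.\tag{5}$$
Let $y_1,\dots,y_a$ be the vertices of $Y$ in cyclic order, indices modulo $a$, and $S_i=C(y_i,y_{i+1})$. The $S_i$ are nonempty, consist of real vertices, and no vertex of $S_i$ has a neighbor in $D$.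

**(6)** If $v\in Y$ is real and $u,u'\in\bigcup_hS_h$ are distinct neighbors of $v$, then $u\sim u'$. Otherwise $u$, $u'$ and a neighbor of $v$ in $D$ form a claw at $v$.

By (5), the inequality $\nu(\operatorname{out}(C))\le\nu(G)-a$ would give (4). So we want $a$ further vertices, one for each $y_i$.

The sensible first try is the successors $y_i^+$. They are pairwise nonadjacent: if $y_i^+\sim y_j^+$, take a path $R$ from $y_i$ to $y_j$ with nonempty interior in $D$, and the cycle
$$y_i\xrightarrow{R}y_j\xrightarrow{\text{back}}y_i^+,\;y_j^+\xrightarrow{\text{forward}}y_i$$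
contains $V(C)$ and a vertex of $D$, contradicting maximality. But we need distance at least $3$. So suppose the nonadjacent vertices $u=y_i^+$ and $u'=y_j^+$ have a common neighbor $v\in S_h$ with $v^+$ real and different from $u,u'$. Claw-freeness at $v$ says that $u$ or $u'$ is adjacent to $v^+$. If $h\ne i$ and $u\sim v,v^+$, all we learn is that $u$ may be moved from its place to a place between $v$ and $v^+$. No longer cycle appears, and the argument stops.

This does happen. In $G_0$ take $C=\infty v_1v_2\cdots v_7\infty$. It is maximal: the degree-one vertices $v_1,v_7,z,o$ can lie on a path of $G_0$ only as ends, so a path through $v_1$ and $v_7$ cannot contain $z$ or $o$. Take $D=\{z\}$, $O=\{o\}$. Then $Y=\{\infty,v_3\}$; put $y_1=\infty$, $y_2=v_3$, so $S_1=\{v_1,v_2\}$ and $S_2=\{v_4,v_5,v_6,v_7\}$. The successors are $v_1$ and $v_4$. They have the common neighbor $v_2$, and $v_4$ is adjacent to both ends of the edge $v_2v_3$. Moreover, $v_4$ is at distance $2$ from $z$.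

One would then skip vertices that can be moved elsewhere and take the first one that cannot. In $G_0$ this is $v_5$ (checked in Section 8), but $v_5\sim o$, so $\{o,v_5\}$ is no better than $\{o\}$. Going on to $v_7$ helps: $\{v_1,v_7,o,z\}$ is the packing we found before.

This suggests what to do. When a cycle is rerouted, a vertex that can be moved costs nothing. A vertex that cannot be moved may be dropped, *as long as dropping it does not increase $\nu$ of the outside*. We therefore walk along $S_i$ until $\nu$ goes up, and not until the first obstruction.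

## 7. A choice of $C$ and $D$ that forgives dropped vertices

**The choice.** Among maximal members of $\mathcal C$ let $\tau\ge1$ be the minimum of $\nu(\operatorname{out}(C))$. Among all pairs $(C,D)$ with $C$ maximal, $\nu(\operatorname{out}(C))=\tau$, and $D$ the vertex set of a component of $G[\operatorname{out}(C)]$, choose one with $|D|$ minimum.

Fix this pair, with $O$, $Y$, $a$, $y_i$, $S_i$ as in Section 6. By (3) there are no $\Gamma$-edges between $O$ and $D$, so
$$\tau=\nu(O)+\nu(D).\tag{7}$$
The next lemma says which rerouted cycles are impossible. They may lose vertices of $C$ and of $D$.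

**Lemma 2.** There is no $C_2\in\mathcal C$ with $V(C_2)\cap D\ne\emptyset$ and $\operatorname{out}(C_2)\subseteq O\cup Z\cup D$ for some $Z\subseteq\bigcup_hS_h$ with $\nu(O\cup Z)=\nu(O)$.

**Proof.** Suppose there is one, and let $C_3\in\mathcal C$ be maximal with $V(C_3)\supseteq V(C_2)$. By (1),
$$\nu(\operatorname{out}(C_3))\le\nu(O\cup Z)+\nu(D\setminus V(C_3))=\nu(O)+\nu(D\setminus V(C_3)).$$
If $D\subseteq V(C_3)$, the right side is $\nu(O)=\tau-\nu(D)<\tau$, contradicting the definition of $\tau$.

Otherwise the right side is at most $\nu(O)+\nu(D)=\tau$, so $\nu(\operatorname{out}(C_3))=\tau$. The set $O\cup Z\cup D$ is disjoint from $Y$, so $N_G(D)\subseteq Y\subseteq V(C_2)\subseteq V(C_3)$. Thus the component of $G[\operatorname{out}(C_3)]$ containing a vertex of $D\setminus V(C_3)$ cannot leave $D$. It lies in $D\setminus V(C_3)$, which is a proper subset of $D$ because $V(C_2)$ meets $D$. This contradicts the minimality of $|D|$. $\square$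

## 8. Insertible vertices and the segments $A_i$

**Definition.** A vertex $u\in S_i$ is *insertible* if there is an edge $ww^+$ of the path $C[y_{i+1},y_i]$ with $u\sim w$ and $u\sim w^+$. For $X\subseteq S_i$ let $X^*$ be the set of noninsertible vertices of $X$.

The path $C[y_{i+1},y_i]$ is the part of $C$ complementary to $S_i$; it has at least one edge because $a\ge 2$. In $G_0$, with $C,D$ as in Section 6, we have $C[y_1,y_2]=\infty v_1v_2v_3$. The vertex $v_4$ is insertible because of $v_2v_3$. The vertices $v_5,v_6,v_7$ are adjacent to $\infty$ but to none of $v_1,v_2,v_3$, so they are noninsertible. The vertex $v_1$ has only the neighbors $v_2$ and $\infty$, so it is noninsertible with respect to $C[y_2,y_1]=v_3v_4\cdots v_7\infty$.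

Several insertible vertices may want the same edge. The next lemma shows that this does no harm.

**Lemma 3.** Let $P$ be a (possibly empty) subpath of $C$ inside $S_i$, let $C_1$ be a cycle of $\hat G$ disjoint from $P$, and let $F\subseteq E(C_1)$ be such that every vertex of $P\setminus P^*$ is adjacent to both ends of some edge of $F$. Then replacing some edges of $F$ by paths with interiors in $P$ gives a cycle $C_2$ with
$$V(C_1)\cup(P\setminus P^*)\subseteq V(C_2)\subseteq V(C_1)\cup P.$$

**Proof.** Go along $P$. Let $u$ be the first unprocessed insertible vertex and let $f=ww'\in F$ with $u\sim w,w'$. Let $u_*$ be the last vertex of $P$ adjacent to both $w$ and $w'$; it is $u$ or comes after $u$. Replace $f$ by $w\,P[u,u_*]\,w'$ and continue after $u_*$. No vertex after $u_*$ is adjacent to both ends of $f$, so distinct edges are used in distinct steps. Noninsertible vertices on $P[u,u_*]$ are picked up as well, which is allowed. $\square$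

**Lemma 4.** $\nu(O\cup S_i^*)>\nu(O)$ for every $i$.

**Proof.** Let $R$ be a path from $y_i$ to $y_{i+1}$ with nonempty interior contained in $D$. Then $C_1=C[y_{i+1},y_i]\cup R$ is a cycle; it contains $Y$, so it contains $\infty$ in (II), and $C_1\in\mathcal C$. Apply Lemma 3 with $P=S_i$ and $F=E(C[y_{i+1},y_i])$. The hypothesis on $F$ is the definition of insertibility. We get $C_2\in\mathcal C$ that meets $D$, with $\operatorname{out}(C_2)\subseteq O\cup S_i^*\cup D$. If $\nu(O\cup S_i^*)=\nu(O)$, this contradicts Lemma 2 with $Z=S_i^*$. $\square$

So $\nu$ goes up somewhere along $S_i$. Let $s_i$ be the first vertex of $S_i$ with $\nu(O\cup C(y_i,s_i]^*)>\nu(O)$, and put $A_i=C(y_i,s_i]$. Then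
$$\nu(O\cup A_i^*)\ge\nu(O)+1,\qquad \nu(O\cup P^*)=\nu(O)\text{ for every proper initial segment }P\text{ of }A_i.\tag{8}$$

In $G_0$ the pair $(C,\{z\})$ is a legitimate choice. At most two of $v_1,v_7,z,o$ lie on a path, so every path misses two of them, which are at distance at least $3$; hence $\tau\ge2$, and our $C$ misses exactly $\{z,o\}$. Also $|D|=1$. Here $\nu(O)=1$. Since $v_5\sim o$, $\operatorname{dist}(v_6,o)=2$ and $v_5\sim v_6$, we have $\nu(\{o,v_5\})=\nu(\{o,v_5,v_6\})=1$, while $\operatorname{dist}(v_7,o)=3$. So $s_2=v_7$ and $A_2=S_2$. Since $\operatorname{dist}(v_1,o)=4$, $s_1=v_1$ and $A_1=\{v_1\}$.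

If the sets $A_i^*$ do not interfere with each other, then together they raise $\nu(O)$ by $a$, as we want. "Interfere" means: two of them are joined by a path in $\Gamma$, possibly through $O$. The next section turns such a path into a forbidden cycle.

## 9. Crossing pairs

Recall the cycle used for $y_i^+\sim y_j^+$. We now allow it to start at later vertices $p\in A_i$, $q\in A_j$, and to jump from $S_i$ to $S_j$ by an edge or a path that starts not at $p$ but at a vertex $e$ further on. This is possible when $p\sim e^+$: one runs back along $C$ to $e^+$, jumps to $p$, runs forward to $e$, and leaves.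

**Definition.** Let $i\ne j$. For $u\in S_i$ and $u'\in S_j$ put
$$E_j(u)=\{e\in C[u,y_j): u\sim e^+\},\qquad E_i(u')=\{e'\in C[u',y_i): u'\sim e'^+\}.$$
Write $e\approx e'$ if $e\sim e'$ or there is an $e$–$e'$ path in $\hat G$ with nonempty interior contained in $O$. A pair $(u,u')\in A_i\times A_j$ is a *crossing pair* if $e\approx e'$ for some $e\in E_j(u)$ and $e'\in E_i(u')$.

Always $u\in E_j(u)$ and $u'\in E_i(u')$. The paths $C[u,y_j)$ and $C[u',y_i)$ are disjoint, so $e\ne e'$. The notion is symmetric in $(i,u)$ and $(j,u')$.

In $G_0$: $E_2(v_1)=\{v_1\}$, and $E_1(v_4)=\{v_4,v_5,v_7\}$ because $v_4$ is adjacent to $v_5$, $v_6$, $\infty$ but not to $v_7$. Neither $v_1\sim e'$ nor $v_1\sim o$ occurs for $e'\in S_2$. For $u'\in S_2=A_2$ all of $E_1(u')$ lies in $C[u',\infty)\subseteq S_2$, so there is no crossing pair in $A_1\times A_2$. Note that $v_2\sim v_4$; but $v_2\notin A_1$. The restriction to $A_i\times A_j$ matters.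

The first lemma says that interference produces a crossing pair. It is where claw-freeness and noninsertibility are used.

**Lemma 5.** Let $Q\subseteq A_i$ and $Q'\subseteq A_j$, $i\ne j$, be (possibly empty) initial segments. If $\Gamma[O\cup Q^*\cup Q'^*]$ contains a path from $Q^*$ to $Q'^*$, then $Q\times Q'$ contains a crossing pair.

**Proof.** Take a shortest such path, with ends $\alpha\in Q^*$ and $\beta\in Q'^*$. Its interior lies in $O$.

**Case A: the path has no interior vertex.** So $\operatorname{dist}(\alpha,\beta)\le2$. If $\alpha\sim\beta$, then $(\alpha,\beta)$ is a crossing pair with $e=\alpha$, $e'=\beta$. Otherwise let $v$ be a common neighbor in $G$. As $\alpha$ has no neighbor in $D$, $v\notin D$. If $v\in O$, then $\alpha\approx\beta$ and we are done. So $v\in V(C)$ is real. If $v\in Y$, then (6) would give $\alpha\sim\beta$; so $v\in S_h$ for some $h$.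

If $h\ne i$, the edges $v^-v$ and $vv^+$ lie on $C[y_{i+1},y_i]$. As $\alpha\sim v$ and $\alpha$ is noninsertible, $\alpha\not\sim v^+$ and $\alpha\not\sim v^-$. In particular $v^\pm\ne\infty$, and $\alpha\ne v^{\pm}$ since $\alpha\in S_i$. Likewise, if $h\ne j$, then $\beta\not\sim v^\pm$, $v^\pm\ne\infty$ and $\beta\ne v^\pm$.

If $h\ne i,j$, then $\{v;\alpha,\beta,v^+\}$ is a claw, which is impossible. So $h=i$ or $h=j$.

Let $h=i$; then $h\ne j$. If $v\in Q$, then $v\sim\beta$ makes $(v,\beta)$ a crossing pair. If $v\notin Q$, then $v$ comes after $\alpha$ in $S_i$, because $Q$ is an initial segment containing $\alpha$; so $v^+\ne\alpha$. Since $\alpha\not\sim\beta$, $\beta\not\sim v^+$, $\beta\ne v^+$ and $v^+$ is real, claw-freeness at $v$ gives $\alpha\sim v^+$. So $v\in E_j(\alpha)$, and $v\sim\beta\in E_i(\beta)$. Thus $(\alpha,\beta)$ is a crossing pair.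

The case $h=j$ is the same with the roles exchanged: either $v\in Q'$ and $(\alpha,v)$ is a crossing pair, or $v$ comes after $\beta$, $\beta\sim v^+$, $v\in E_i(\beta)$, $v\sim\alpha$, and $(\alpha,\beta)$ is a crossing pair.

**Case B: the path has interior $o_1,\dots,o_r\in O$, $r\ge1$.** Consecutive $o$'s are at distance at most $2$, so by (3) all of them lie in one component $D'\subseteq O$ of $G[\operatorname{out}(C)]$. I claim that there are $u\in Q$ and $e\in E_j(u)$ such that $e$ has a neighbor in $D'$.

If $\alpha$ has a neighbor in $D'$, take $u=e=\alpha$. Otherwise $\alpha\not\sim o_1$, and there is a common neighbor $v$ of $\alpha$ and $o_1$ with $v\notin D'$. As $v\sim o_1\in D'$, $v$ is not in $\operatorname{out}(C)$; so $v\in V(C)$ is real. By (3) the neighbors of $v$ in $\operatorname{out}(C)$ form a clique and hence lie in $D'\ne D$. So $v\notin Y$, and $v\in S_h$ for some $h$. By (2), $v^\pm\ne\infty$ and $o_1\not\sim v^\pm$.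

If $h\ne i$, then $vv^+$ lies on $C[y_{i+1},y_i]$, so noninsertibility of $\alpha$ gives $\alpha\not\sim v^+$, and $\alpha\ne v^+$; then $\{v;\alpha,o_1,v^+\}$ is a claw, a contradiction. So $h=i$. If $v\in Q$, take $u=e=v$; here $o_1$ is the neighbor in $D'$. Otherwise $v$ comes after $\alpha$ in $S_i$, so $v^+\ne\alpha$, and since $\{v;\alpha,o_1,v^+\}$ is not a claw, $\alpha\sim v^+$. Take $u=\alpha$ and $e=v\in E_j(\alpha)$. This proves the claim.

By the same argument for $\beta$ and $o_r$, there are $u'\in Q'$ and $e'\in E_i(u')$ with a neighbor of $e'$ in $D'$. Since $D'\subseteq O$ is connected, $e\approx e'$ through $D'$, and $(u,u')$ is a crossing pair. $\square$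

**Lemma 6.** For $i\ne j$ there is no crossing pair in $A_i\times A_j$.

**Proof.** Suppose there is one. Choose a crossing pair $(p,q)\in A_i\times A_j$ with $|C(y_i,p)|+|C(y_j,q)|$ minimum. Fix $e\in E_j(p)$ and $e'\in E_i(q)$ with $e\approx e'$, and let $L$ be an edge, or a path with interior in $O$, joining $e$ and $e'$. Put $P=C(y_i,p)$ and $P'=C(y_j,q)$. Let $R$ be a path from $y_i$ to $y_j$ with nonempty interior in $D$.

**Step 1: a cycle that misses only $P\cup P'$ on $C$.** Let $C_1$ be
$$y_i\xrightarrow{R}y_j\xrightarrow{\text{back}}e^+,\ p\xrightarrow{\text{forward}}e\xrightarrow{L}e'\xrightarrow{\text{back}}q,\ e'^+\xrightarrow{\text{forward}}y_i .$$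
The jumps are edges because $p\sim e^+$ and $q\sim e'^+$. The path $C[p,y_j]$ is split into $C[p,e]$ and $C[e^+,y_j]$, the path $C[q,y_i]$ into $C[q,e']$ and $C[e'^+,y_i]$; each piece is used once, and the interiors of $R$ and $L$ lie in the disjoint sets $D$ and $O$. So $C_1$ is a cycle with vertex set $C[p,y_j]\cup C[q,y_i]\cup V(R)\cup V(L)$. It contains $Y$, so $C_1\in\mathcal C$. It contains all edges of $C[p,y_j]$ and $C[q,y_i]$ except possibly $ee^+$ (only if $e\ne p$) and $e'e'^+$ (only if $e'\ne q$).

**Step 2: dropping $P^*\cup P'^*$ costs nothing, that is, $\nu(O\cup P^*\cup P'^*)=\nu(O)$.** By minimality $P\times P'$ contains no crossing pair. By Lemma 5 with $Q=P$, $Q'=P'$, no component of $\Gamma[O\cup P^*\cup P'^*]$ meets both $P^*$ and $P'^*$. Let $O_1$ and $O_2$ be the sets of vertices of $O$ in components meeting $P^*$, respectively $P'^*$, and let $O_0$ be the rest of $O$. There are no $\Gamma$-edges between any two of $O_1\cup P^*$, $O_2\cup P'^*$, $O_0$. Since $P$ is a proper initial segment of $A_i$, (8) and additivity give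
$$\nu(O_1\cup P^*)+\nu(O_2)+\nu(O_0)=\nu(O\cup P^*)=\nu(O)=\nu(O_1)+\nu(O_2)+\nu(O_0),$$
so $\nu(O_1\cup P^*)=\nu(O_1)$. In the same way $\nu(O_2\cup P'^*)=\nu(O_2)$. Adding these and $\nu(O_0)$ gives the claim.

**Step 3: the edges needed to insert $P$ are on $C_1$.** Let $F_P$ be the set of edges of $C[y_{i+1},y_i]$ both of whose ends are adjacent to a common vertex of $P$. We show $F_P\subseteq E(C_1)$. Let $u\in P$ and $u\sim w,w^+$ with $ww^+$ on $C[y_{i+1},y_i]$.

If $w\in C[y_j,q)$, then $w^+\in C(y_j,q]\subseteq A_j$ and $u\sim w^+$, so $(u,w^+)$ is a crossing pair; as $u$ precedes $p$ and $w^+$ does not come after $q$, this contradicts minimality. So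
$$w\in C[y_{i+1},y_j)\cup C[q,y_i),$$
and $ww^+$ is an edge of $C[p,y_j]$ or $C[q,y_i]$. If $w=e$, then $u\sim e^+$ and $e\in C[p,y_j)\subseteq C[u,y_j)$, so $e\in E_j(u)$; with $e\approx e'\in E_i(q)$ the pair $(u,q)$ is crossing, a contradiction. If $w=e'$, then $u\sim e'\in E_i(q)$ and $(u,q)$ is crossing, a contradiction. So $ww^+\in E(C_1)$.

**Step 4: the edges needed to insert $P'$ are on $C_1$.** Let $F_{P'}$ be the set of edges of $C[y_{j+1},y_j]$ both of whose ends are adjacent to a common vertex of $P'$. Let $u'\in P'$ and $u'\sim w,w^+$ with $ww^+$ on $C[y_{j+1},y_j]$. If $w\in C[y_i,p)$, then $w^+\in C(y_i,p]\subseteq A_i$ and $(w^+,u')$ is a crossing pair contradicting minimality. So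
$$w\in C[y_{j+1},y_i)\cup C[p,y_j).$$
If $w=e$, then $u'\sim e\in E_j(p)$ and $(p,u')$ is crossing, a contradiction. If $w=e'$, then $u'\sim e'^+$ and $e'\in C[q,y_i)\subseteq C[u',y_i)$, so $e'\in E_i(u')$; with $e\approx e'$ the pair $(p,u')$ is crossing, a contradiction. So $ww^+\in E(C_1)$, and $F_{P'}\subseteq E(C_1)$.

**Step 5: no edge is claimed twice, that is, $F_P\cap F_{P'}=\emptyset$.** Suppose $ww^+$ is in both, with $u\in P$ adjacent to $w,w^+$ and $u'\in P'$ adjacent to $w,w^+$. Comparing the two displayed ranges for $w$, we get $w\in C[y_{i+1},y_j)$ or $w\in C[y_{j+1},y_i)$. In the first case $w\in E_j(u)$, as $u\sim w^+$, and $w\sim u'\in E_i(u')$. In the second case $w\in E_i(u')$, as $u'\sim w^+$, and $w\sim u\in E_j(u)$. Either way $(u,u')$ is a crossing pair in $P\times P'$, contradicting minimality.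

**Step 6: the forbidden cycle.** Every insertible vertex of $P$ is adjacent to both ends of an edge of $F_P$, and every insertible vertex of $P'$ to both ends of an edge of $F_{P'}$. Apply Lemma 3 to $C_1$, $P$, $F_P$. The result is still disjoint from $P'$ and, by Step 5, still contains all edges of $F_{P'}$. Apply Lemma 3 again, with $P'$ and $F_{P'}$. This yields $C_2\in\mathcal C$ with $V(C_2)\supseteq V(C_1)$, so that $V(C_2)\cap D\neq\emptyset$, and $\operatorname{out}(C_2)\subseteq O\cup P^*\cup P'^*\cup D$. By Step 2 this contradicts Lemma 2 with $Z=P^*\cup P'^*$. $\square$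

## 10. Adding up, and the proofs of Theorems A and B

**Proposition 7.** $\tau\le\nu(G)-a$. Thus the chosen cycle $C$ satisfies (4).

**Proof.** Let $W=O\cup\bigcup_iA_i^*$.

**Step 1: $\nu(W)\ge\nu(O)+a$.** Consider a path in $\Gamma[W]$ from one of the sets $A_i^*$ to a different one. Among the vertices of the path lying in $\bigcup_hA_h^*$, some two that follow each other lie in different sets. So the path contains a subpath from some $A_h^*$ to some $A_{h'}^*$, $h\ne h'$, with interior in $O$. By Lemma 5 with $Q=A_h$, $Q'=A_{h'}$ there is a crossing pair in $A_h\times A_{h'}$, contradicting Lemma 6. So no component of $\Gamma[W]$ meets two of the $A_i^*$. Let $O_i$ be the set of vertices of $O$ in components meeting $A_i^*$, and $O_0$ the rest. There are no $\Gamma$-edges between different members of $O_0,\ O_1\cup A_1^*,\dots,O_a\cup A_a^*$. From $\nu(O\cup A_i^*)\ge\nu(O)+1$ in (8), subtracting $\nu$ of all $O_h$ with $h\ne i$ on both sides, we get $\nu(O_i\cup A_i^*)\ge\nu(O_i)+1$. Summing,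
$$\nu(W)=\nu(O_0)+\sum_{i=1}^a\nu(O_i\cup A_i^*)\ge\nu(O_0)+\sum_{i=1}^a\big(\nu(O_i)+1\big)=\nu(O)+a.$$

**Step 2: every vertex of $W$ is at distance at least $3$ from $D$.** For vertices of $O$ this is (3). Let $\alpha\in A_i^*$; it has no neighbor in $D$. Suppose $v$ is a common neighbor of $\alpha$ and some $x\in D$. Then $v\notin D$, so $v\in N_G(D)$, that is, $v=y_h$ is real for some $h$. By (2), $v^\pm$ are real and $x\not\sim v^\pm$.

If $h\ne i$, then $vv^+$ lies on $C[y_{i+1},y_i]$, so $\alpha\not\sim v^+$ by noninsertibility; also $\alpha\ne v^+$, since $v^+\in S_h$. So $\{v;\alpha,x,v^+\}$ is a claw. If $h=i$, then $v^-v$ is the last edge of $C[y_{i+1},y_i]$, so $\alpha\not\sim v^-$; also $\alpha\ne v^-$, since $v^-\in S_{i-1}$ and $a\ge2$. So $\{v;\alpha,x,v^-\}$ is a claw. Both are impossible.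

**Step 3: conclusion.** By Step 2 there are no $\Gamma$-edges between $W$ and $D$. So, with (7),
$$\nu(G)\ge\nu(W)+\nu(D)\ge\nu(O)+a+\nu(D)=\tau+a.$$
With (5), $\nu(\operatorname{out}(C))=\tau\le\nu(G)-m$ in (I), and $\tau\le\nu(G)-m-1$ in (II). $\square$

**Proof of Theorem A.** Suppose $G$ has no hamilton path and use setting (II) with the chosen $C$. The path $C-\infty$, which has at least two vertices, together with $Q_1,\dots,Q_t$ from Section 5 and the edges from $r_h$ to the first vertex of $Q_h$, is a spanning tree. Its leaves are among the two ends of $C-\infty$ and $u_1,\dots,u_t$. By Lemma 1 and Proposition 7 it has at most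
$$t+2\le(\nu(G)-m-1)+2=\nu(G)-m+1$$
leaves. $\square$

**Proof of Theorem B.** Suppose $G$ is not hamiltonian and use setting (I) with the chosen $C$. The cycle $C$ with $Q_1,\dots,Q_t$ and the edges from $r_h$ to the first vertex of $Q_h$ is a connected spanning subgraph with exactly one cycle. Its degree-one vertices are among $u_1,\dots,u_t$, and $t\le\nu(\operatorname{out}(C))\le\nu(G)-m$ by Lemma 1 and Proposition 7. $\square$

With the proof in Section 2, the Corollary and the conjecture follow. In $G_0$ the inequality of Proposition 7 is an equality: $\tau=2$, $a=2$, $\nu(G_0)=4$.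

## 11. Weaker hypotheses, hamilton cycles, and extremal graphs

**The hypothesis.** The Corollary holds for all $1\le m\le k-1$. It is enough to assume $\sum_{x\in S}d_G(x)\ge n-k$ for all $(k+1)$-sets $S$ of vertices *pairwise at distance at least $3$*. By the proof in Section 2, any such set has degree sum at most $n-k-1$; so this assumption just says that there is no such set, that is, $\nu(G)\le k$.

**Hamilton cycles.** Let $2\le m\le k$ and let $G$ be $m$-connected and claw-free with $\sigma_{k+1}(G)\ge n-k$, or just $\nu(G)\le k$. By Theorem B, $G$ is hamiltonian or has a connected spanning subgraph $H$ with exactly one cycle and at most $k-m$ vertices of degree one. Let $m=k$. Then $H$ has no vertex of degree one. Removing an edge of its cycle leaves a tree, so $H$ has $n$ edges and degree sum $2n$; all degrees are at least $2$, hence all equal $2$, and $H$ is a cycle. So $G$ is hamiltonian, and this recovers Zhang's theorem.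

**Sharpness of Theorem A and the Corollary for $m=1$.** Let $k\ge2$. Take a clique $c_1,\dots,c_{k+1}$ and disjoint cliques $K^1,\dots,K^{k+1}$ of order $s\ge1$, with $c_i$ joined to all of $K^i$. (For $k=2$, $s=1$ this is the net.) The graph is connected, and claw-free because every neighborhood is covered by at most two cliques; $n=(k+1)(s+1)$. It is covered by the $k+1$ cliques $K^i\cup\{c_i\}$, and vertices of different $K^i$ are at distance $3$, so $\nu=k+1$. An independent set of $k+1$ vertices has one vertex in each $K^i\cup\{c_i\}$. The vertices of $K^i$ have degree $s$ and $d(c_i)=s+k\ge s$, so $\sigma_{k+1}=(k+1)s=n-k-1$.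

Let $T$ be a spanning tree. Some component of $T-c_i$ lies in $K^i$, and it is joined to the rest of $T$ by exactly one edge, which goes to $c_i$. If it is a single vertex, this is a leaf of $T$; otherwise it has at least two leaves, at most one of which is joined to $c_i$, so it contains a leaf of $T$. Hence $T$ has a leaf in each $K^i$, that is, at least $k+1=\nu-m+1\ge3$ leaves. So Theorem A is sharp for $m=1$, and $n-k$ cannot be lowered to $n-k-1$ in the Corollary for $m=1$.

**Sharpness of Theorem B for $m=2$, $\nu=3$.** Take triangles $a_1a_2a_3$ and $b_1b_2b_3$ and, for $i=1,2,3$, a nonempty clique $K^i$ such that $B_i=K^i\cup\{a_i,b_i\}$ is a clique. The neighborhood of $a_i$ is covered by the cliques $\{a_h:h\ne i\}$ and $K^i\cup\{b_i\}$, similarly for $b_i$, and the neighborhood of a vertex of $K^i$ is a clique; so the graph is claw-free. It is 2-connected: if one vertex is deleted, what remains of each $B_i$ is a nonempty clique, and at least one of the two triangles is intact and has a vertex in every $B_i$. It is covered by three cliques, and vertices of different $K^i$ are at distance $3$, so $\nu=3$.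

It is not hamiltonian. Suppose $H$ is a hamilton cycle. The number of edges of $H$ leaving $B_i$ is even and positive, and they leave at $a_i$ or $b_i$, at most two at each. So the numbers at $(a_i,b_i)$ are $(1,1)$, $(2,0)$, $(0,2)$ or $(2,2)$. In the case $(2,0)$ no edge of $H$ leaves $K^i\cup\{b_i\}$; in the case $(0,2)$ none leaves $K^i\cup\{a_i\}$; in the case $(2,2)$ none leaves $K^i$. All three are impossible, so the numbers are $(1,1)$ for every $i$. Then each $a_i$ is on exactly one edge of $H$ inside the triangle $a_1a_2a_3$, so these edges have degree sum $3$, which is odd, a contradiction.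

As seen above, a connected spanning subgraph with exactly one cycle and no vertex of degree one would be a hamilton cycle. So a vertex of degree one is unavoidable here, and the bound $\nu-m=1$ of Theorem B is attained.
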